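# Powers of homogeneous operators: why the exponent $1/2$ fails

All Hilbert spaces below are nonzero, complex and separable, and all operators are bounded and linear. $\mathbb D$ is the open unit disc, $\bar{\mathbb D}$ its closure, $\mathbb T$ the unit circle, and $0^0=1$.

## 1. A nilpotent matrix whose last power is large

For a positive sequence $w(0),\dots,w(m)$ let $S_w$ be the operator on $\mathbb C^{m+1}$, with orthonormal basis $f_0,\dots,f_m$, given by
$$S_wf_i=\Big(\frac{w(i+1)}{w(i)}\Big)^{1/2}f_{i+1}\quad(i<m),\qquad S_wf_m=0 .$$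
The square roots telescope:
$$S_w^jf_i=\Big(\frac{w(i+j)}{w(i)}\Big)^{1/2}f_{i+j}\quad(i+j\le m),\qquad S_w^jf_i=0\quad(i+j>m). \tag{1}$$
So $w(i)/w(0)=\|S_w^if_0\|^2$: the sequence $w$ records the squared size of the orbit of $f_0$.

Now fix $\alpha\in(0,1)$ and $m\ge1$. The object of this lecture is $S_m:=S_w$ for
$$w(i)=\Big(\frac{i+1}{m+1-i}\Big)^{\alpha},\qquad 0\le i\le m .$$
For $m=1$ we get $w=(2^{-\alpha},2^{\alpha})$, so $S_1f_0=2^\alpha f_1$. For $m=2$ we get $w=(3^{-\alpha},1,3^\alpha)$; both steps have size $3^{\alpha/2}$, and $S_2^2f_0=3^\alpha f_2$. For $m=3$ the bases of the powers are $\frac14,\frac23,\frac32,4$. The steps have sizes $(8/3)^{\alpha/2},(9/4)^{\alpha/2},(8/3)^{\alpha/2}$, with product $16^{\alpha/2}=4^\alpha$. In general $w(m)/w(0)=(m+1)^{2\alpha}$, so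
$$\|S_m^m\|\ge(m+1)^\alpha,\qquad \|S_m\|^2=\max_{i<m}\Big(\frac{i+2}{i+1}\cdot\frac{m+1-i}{m-i}\Big)^\alpha\le4 .$$

A nilpotent matrix of norm at most $2$ with a large power is no surprise by itself: twice a Jordan block $J$ does better. What is special about $S_m$ is that its resolvent stays under control, uniformly in $m$. We shall prove
$$\|(I-\bar\beta S_m)^{-1}\|\le\frac{4}{1-\alpha}\cdot\frac1{1-|\beta|}\qquad(\beta\in\mathbb D,\ m\ge1). \tag{2}$$
For comparison, the corner entry of $(I-2rJ)^{-1}=\sum_j(2r)^jJ^j$ on $\mathbb C^{m+1}$ is $(2r)^m$. At $r=\frac34$ this is $(3/2)^m$, so no bound $C/(1-r)$ holds for all $m$.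

The matrices $S_m$ are for the following purpose: from them we build an operator that is "the same after every Möbius change of variable", whose powers nevertheless grow like $(m+1)^\alpha$, with $\alpha$ as close to $1$ as we wish.

## 2. Homogeneous operators and Shields' exponent

Let
$$\text{Möb}=\{\varphi_{\alpha,\beta}:\alpha\in\mathbb T,\ \beta\in\mathbb D\},\qquad \varphi_{\alpha,\beta}(z)=\alpha\frac{z-\beta}{1-\bar\beta z},$$
be the group, under composition, of biholomorphic automorphisms of $\mathbb D$. Each $\varphi\in\text{Möb}$ is holomorphic near $\bar{\mathbb D}$. So if $\sigma(T)\subset\bar{\mathbb D}$, the holomorphic functional calculus defines $\varphi(T)$; concretely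
$$\varphi_{\alpha,\beta}(T)=\alpha(T-\beta)(I-\bar\beta T)^{-1}.$$
We use two textbook facts about this calculus: $\sigma(\varphi(T))=\varphi(\sigma(T))$, and $\psi(\varphi(T))=(\psi\circ\varphi)(T)$ for $\varphi,\psi\in\text{Möb}$.

**Definition (homogeneous).** $T$ is homogeneous if $\sigma(T)\subset\bar{\mathbb D}$ and $\varphi(T)$ is unitarily equivalent to $T$ for every $\varphi\in\text{Möb}$.

**Definition (Möbius bounded).** $T$ with $\sigma(T)\subset\bar{\mathbb D}$ is Möbius bounded if $M(T):=\sup_{\varphi\in\text{Möb}}\|\varphi(T)\|<\infty$.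

A homogeneous operator is Möbius bounded, with $M(T)=\|T\|$, because unitary equivalence preserves norms.

**Example (homogeneous).** Let $T$ be multiplication by $z$ on $L^2(\mathbb T)$. For $\varphi\in\text{Möb}$ put $Uf=|(\varphi^{-1})'|^{1/2}f\circ\varphi^{-1}$. By change of variables on the circle, $U$ is unitary. Also $U(zf)=\varphi^{-1}\cdot Uf$, so $UTU^{-1}=\varphi^{-1}(T)$. As $\varphi$ runs through the group so does $\varphi^{-1}$, hence $T$ is homogeneous. All its powers have norm $1$.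

**Example (Möbius bounded).** Every contraction $T$ with $\sigma(T)\subset\bar{\mathbb D}$ has $\|\varphi(T)\|\le1$ for all $\varphi$. Indeed the cross terms cancel in
$$\|(I-\bar\beta T)x\|^2-\|(T-\beta)x\|^2=(1-|\beta|^2)(\|x\|^2-\|Tx\|^2)\ge0 .$$
A noncontractive case: on $\mathbb C^2$ let $Sf_0=cf_1$, $Sf_1=0$. Since $S^2=0$, $(I-\bar\beta S)^{-1}=I+\bar\beta S$ and $\varphi_{1,\beta}(S)=-\beta I+(1-|\beta|^2)S$. So $M(S)\le1+c$ for every $c>0$. This matrix is not homogeneous, as the next remark shows.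

**Remark (spectrum).** If $T$ is homogeneous, then $\sigma(T)=\sigma(\varphi(T))=\varphi(\sigma(T))$ for all $\varphi$. If $\sigma(T)$ contains a point of $\mathbb D$, it contains all of $\mathbb D$ by transitivity, hence equals $\bar{\mathbb D}$. Otherwise it is a nonempty rotation-invariant subset of $\mathbb T$, hence $\mathbb T$. In both cases the spectral radius is $1$, so $\|T^m\|\ge1$ for all $m$.

Shields proved that a Möbius bounded operator satisfies $\|T^m\|=O(m)$, and conjectured that in fact $\|T^m\|=O(m^{1/2})$. Question 7 of "Homogeneous operators and projective representations of the Möbius group: A survey" asks whether this is true at least for homogeneous operators. The answer is no.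

**Theorem A.** For every $\alpha\in(0,1)$ there is a homogeneous $T$ with $\|T\|\le28/(1-\alpha)$ and $\|T^m\|\ge(m+1)^\alpha$ for all $m\ge1$.

With $\alpha=\frac34$ the powers satisfy $\|T^m\|\ge(m+1)^{3/4}$, which is not $O(m^{1/2})$.

**Theorem B.** If $S$ is Möbius bounded, there is a homogeneous $\tilde S$ with $\|\tilde S\|=M(S)$ and
$$\|\tilde S^m\|=\sup_{\varphi\in\text{Möb}}\|\varphi(S)^m\|\ge\|S^m\|\qquad\text{for all }m .$$
Hence Question 7 is equivalent to Shields' full conjecture, and both are false.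

The equivalence follows from the first part. Homogeneous operators are Möbius bounded, so the conjecture implies a positive answer to the question. Conversely, if the bound holds for every $\tilde S$, it holds for $S$, since $\|S^m\|\le\|\tilde S^m\|$.

Two further theorems say what replaces the exponent $\frac12$. Theorem C (Section 7) gives a saving of order $\|T\|^{-2}$ below the exponent $1$, and Theorem D (Section 8) shows that this order is right.

## 3. Möbius bounds are resolvent bounds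

The norms $\|\varphi(T)\|$ are awkward to estimate for a concrete matrix; resolvents are easier. For $\sigma(T)\subset\bar{\mathbb D}$ put
$$\kappa(T)=\sup_{\beta\in\mathbb D}(1-|\beta|)\,\|(I-\bar\beta T)^{-1}\| .$$
Taking $\beta=0$ gives $\kappa(T)\ge1$. Bound (2) says $\kappa(S_m)\le4/(1-\alpha)$.

**Lemma 1.** If $\sigma(T)\subset\bar{\mathbb D}$, then $\kappa(T)\le M(T)\le7\kappa(T)$.

*Proof.* Write $\varphi_\beta=\varphi_{1,\beta}$ and $R_\beta=(I-\bar\beta T)^{-1}$.

**Step 1.** This step links the two families. Since $1+\bar\beta\frac{z-\beta}{1-\bar\beta z}=\frac{1-|\beta|^2}{1-\bar\beta z}$,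
$$I+\bar\beta\varphi_\beta(T)=(1-|\beta|^2)R_\beta. \tag{3}$$

**Step 2.** This step proves $\kappa\le M$; we may assume $M=M(T)<\infty$. First, $M\ge1$. Take $\lambda\in\sigma(T)$. If $|\lambda|=1$, then $\|T\|\ge1$. If $|\lambda|<1$, then $\|\varphi(T)\|\ge|\varphi(\lambda)|$ for every $\varphi$, and $\sup_\varphi|\varphi(\lambda)|=1$ by transitivity. Now divide (3) by $1+|\beta|$ and take norms:
$$(1-|\beta|)\|R_\beta\|\le\frac{1+|\beta|M}{1+|\beta|}\le M .$$

**Step 3.** This step proves $M\le7\kappa$; assume $\kappa=\kappa(T)<\infty$. Since $\|\varphi_{\alpha,\beta}(T)\|=\|\varphi_\beta(T)\|$, only $\varphi_\beta$ matters. If $|\beta|\ge\frac12$, then (3) gives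
$$|\beta|\,\|\varphi_\beta(T)\|\le1+(1+|\beta|)(1-|\beta|)\|R_\beta\|\le1+2\kappa,$$
so $\|\varphi_\beta(T)\|\le2+4\kappa$. For small $\beta$, dividing by $|\beta|$ is useless, and we use the maximum principle instead. The function $G(s)=T(I-sT)^{-1}$ is analytic on $\mathbb D$, and $sG(s)=(I-sT)^{-1}-I$. On $|s|=\frac12$ we have $\|(I-sT)^{-1}\|\le2\kappa$, hence $\|G(s)\|\le2(1+2\kappa)$, and this persists for $|s|\le\frac12$. If $|\beta|<\frac12$, then $\varphi_\beta(T)=G(\bar\beta)-\beta R_\beta$ and $|\beta|\,\|R_\beta\|\le\frac{|\beta|}{1-|\beta|}\kappa\le\kappa$, so $\|\varphi_\beta(T)\|\le2+5\kappa$. As $\kappa\ge1$, in both cases $\|\varphi_\beta(T)\|\le7\kappa$. $\square$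

Lemma 1 yields the $O(m)$ bound at once. If $\kappa=\kappa(S)<\infty$, $m\ge1$ and $r=\frac m{m+1}$, then Cauchy's formula
$$S^m=\frac1{2\pi r^m}\int_0^{2\pi}e^{-im\theta}(I-re^{i\theta}S)^{-1}\,d\theta$$
and $r^{-m}=(1+\frac1m)^m\le e$ give
$$\|S^m\|\le e\,\kappa\,(m+1). \tag{4}$$
So the question is how much of the factor $m$ can really occur under a resolvent bound.

## 4. One-sided power weights stop at exponent $1/2$

The first operators to try are shifts with weights growing like a power: $w(i)=(i+1)^\gamma$, $i\ge0$, $\gamma>0$, with $S_w$ acting on the infinite orthonormal basis $f_0,f_1,\dots$ by the formula of Section 1. Here (1) gives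
$$\|S_w^m\|=\sup_i\Big(\frac{i+m+1}{i+1}\Big)^{\gamma/2}=(m+1)^{\gamma/2},$$
so the spectral radius is $1$. For which $\gamma$ is $\kappa(S_w)$ finite? We collect tools that also serve later.

**Resolvent matrix.** By (1), the matrix of $(I-\bar\beta S_w)^{-1}=\sum_j\bar\beta^jS_w^j$ has in row $n$, column $i$ the entry $\bar\beta^{\,n-i}(w(n)/w(i))^{1/2}$ if $i\le n$, and $0$ otherwise. Replacing entries by absolute values does not decrease the operator norm. So with $r=|\beta|$ the norm of the resolvent is at most the norm of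
$$k(n,i)=r^{n-i}\Big(\frac{w(n)}{w(i)}\Big)^{1/2}\ (i\le n),\qquad k(n,i)=0\ (i>n). \tag{5}$$

**Schur's test.** Let $k\ge0$ be a matrix and $p>0$ a vector with $\sum_ik(n,i)p(i)\le Ap(n)$ for all $n$ (row condition) and $\sum_nk(n,i)p(n)\le Bp(i)$ for all $i$ (column condition). Then $\|k\|\le\sqrt{AB}$. Indeed, by Cauchy–Schwarz
$$\Big|\sum_ik(n,i)x_i\Big|^2\le\sum_ik(n,i)p(i)\cdot\sum_ik(n,i)\frac{|x_i|^2}{p(i)}\le Ap(n)\sum_ik(n,i)\frac{|x_i|^2}{p(i)},$$
and summing over $n$ gives at most $A\sum_i\frac{|x_i|^2}{p(i)}Bp(i)=AB\|x\|^2$.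

**Lemma 2.** For $\alpha\in(0,1)$, $r\in[0,1)$, $n\ge0$ let $A_n(r)=\sum_{i=0}^nr^{n-i}\big(\frac{n+1}{i+1}\big)^\alpha$. Then (i) $A_n(r)\le\dfrac4{(1-\alpha)(1-r)}$, and (ii) $A_n(r)\le\dfrac{n+1}{1-\alpha}$.

*Proof.* We have $\sum_{i=0}^n(i+1)^{-\alpha}\le\int_0^{n+1}x^{-\alpha}dx=\frac{(n+1)^{1-\alpha}}{1-\alpha}$. Multiplying by $(n+1)^\alpha$ and using $r^{n-i}\le1$ gives (ii).

For (i), split at $n/2$. If $i\ge n/2$, then $\frac{n+1}{i+1}\le2$, so these terms contribute at most $2\sum_jr^j=\frac2{1-r}$. Let $l=\lfloor n/2\rfloor$. If $i<n/2$, then $n-i\ge l$, so $r^{n-i}\le r^l$, and by the computation for (ii) these terms contribute at most $r^l\frac{n+1}{1-\alpha}$. Now $n+1\le2(l+1)$, and $(l+1)r^l\le\sum_{j=0}^lr^j\le\frac1{1-r}$, so this is at most $\frac2{(1-\alpha)(1-r)}$. Adding the two contributions gives (i). $\square$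

**The range $\gamma<1$.** For $w(i)=(i+1)^\gamma$ take $p=w^{-1/2}$. The column condition reads $\sum_{n\ge i}k(n,i)p(n)=w(i)^{-1/2}\sum_{n\ge i}r^{n-i}=\frac1{1-r}p(i)$. The row condition reads $\sum_{i\le n}k(n,i)p(i)=p(n)\sum_{i\le n}r^{n-i}\frac{w(n)}{w(i)}$, and the last sum is $A_n(r)$ with $\gamma$ in place of $\alpha$. So Schur's test gives $\kappa(S_w)\le2(1-\gamma)^{-1/2}$. Thus $S_w$ is Möbius bounded with powers $(m+1)^{\gamma/2}$: every exponent below $\frac12$ occurs.

**The range $\gamma\ge1$.** Here the attempt breaks down, and a test vector shows where. We use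
$$\Big(1-\frac1x\Big)^{x-1}\ge e^{-1}\qquad(x>1), \tag{6}$$
which holds because $-\log(1-\frac1x)=\log(1+\frac1{x-1})\le\frac1{x-1}$. Let $I^-=[a,a+N)$ and $I^+=[a+N,a+2N)$ be adjacent blocks of indices, write $s=1/w$, and for a set $I$ put $w(I)=\sum_{i\in I}w(i)$, $s(I)=\sum_{i\in I}s(i)$. Let $r=1-\frac1{2N}$ and $v=\sum_{i\in I^-}w(i)^{-1/2}f_i$, so $\|v\|^2=s(I^-)$. For $n\in I^+$, the $n$-th coordinate of $(I-rS_w)^{-1}v$ is
$$w(n)^{1/2}\sum_{i\in I^-}r^{n-i}s(i)\ge e^{-1}w(n)^{1/2}s(I^-),$$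
since $n-i\le2N-1$ and (6) applies with $x=2N$. Comparing $\|(I-rS_w)^{-1}v\|^2\ge e^{-2}w(I^+)s(I^-)^2$ with $\|(I-rS_w)^{-1}v\|\le2N\kappa(S_w)\|v\|$, we obtain
$$w(I^+)\,s(I^-)\le4e^2\kappa(S_w)^2N^2. \tag{7}$$
For $w(i)=(i+1)^\gamma$ and $a=0$ we have $w(I^+)\ge N^{1+\gamma}$ and $s(I^-)=\sum_{i=1}^Ni^{-\gamma}$. If $\gamma>1$, (7) forces $4e^2\kappa^2\ge N^{\gamma-1}$. If $\gamma=1$, it forces $4e^2\kappa^2\ge\log(N+1)$. So $\kappa=\infty$ in both cases. Within this family every exponent below $\frac12$ is reached, and none from $\frac12$ on.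

The obstruction sits at one end only: near $i=0$ the sum of $1/w$ is too concentrated. At the far right end of a finite shift nothing has been used yet.

## 5. Growth at both ends: the resolvent bound for $S_m$

Let the weight rise as $u(i)=(i+1)^\alpha$ from the left end, and also blow up as $v(i)=(m+1-i)^{-\alpha}$ toward the right end. The weight $w=uv$ is exactly that of $S_m$. Each factor has exponent $\alpha<1$, the range that worked in Section 4, but together they give $w(m)/w(0)=(m+1)^{2\alpha}$. The two halves of the growth must not spoil each other's estimates. The choice $p=(v/u)^{1/2}$ arranges this.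

**Proposition 3.** $\kappa(S_m)\le\dfrac4{1-\alpha}$ for all $m\ge1$; that is, (2) holds.

*Proof.* **Step 1.** This step makes rows see only $u$ and columns see only $v$. For $i\le n$, with $k$ from (5),
$$k(n,i)\frac{p(i)}{p(n)}=r^{n-i}\Big(\frac{u(n)v(n)}{u(i)v(i)}\Big)^{1/2}\Big(\frac{v(i)u(n)}{u(i)v(n)}\Big)^{1/2}=r^{n-i}\frac{u(n)}{u(i)}=r^{n-i}\Big(\frac{n+1}{i+1}\Big)^\alpha,$$
$$k(n,i)\frac{p(n)}{p(i)}=r^{n-i}\Big(\frac{u(n)v(n)}{u(i)v(i)}\Big)^{1/2}\Big(\frac{v(n)u(i)}{u(n)v(i)}\Big)^{1/2}=r^{n-i}\frac{v(n)}{v(i)}=r^{n-i}\Big(\frac{m+1-i}{m+1-n}\Big)^\alpha .$$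

**Step 2.** This step bounds the row and column sums. Summing the first line over $0\le i\le n$ gives $A_n(r)$. In the second line put $l=m-n$, $j=m-i$: the sum over $i\le n\le m$ is $\sum_{l=0}^jr^{j-l}\big(\frac{j+1}{l+1}\big)^\alpha=A_{m-i}(r)$. By Lemma 2(i), both are at most $\frac4{(1-\alpha)(1-r)}$, so Schur's test gives $\|k\|\le\frac4{(1-\alpha)(1-r)}$. $\square$

Now put $S=\bigoplus_{m\ge1}S_m$. Since $\|S_m\|\le2$, $S$ is bounded. For $\beta\in\mathbb D$ the operator $\bigoplus_m(I-\bar\beta S_m)^{-1}$ is bounded by Proposition 3 and inverts $I-\bar\beta S$. Hence $\sigma(S)\subset\bar{\mathbb D}$ and $\kappa(S)\le\frac4{1-\alpha}$. By Lemma 1,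
$$M(S)\le\frac{28}{1-\alpha},\qquad \|S^m\|\ge\|S_m^m\|\ge(m+1)^\alpha\quad(m\ge1). \tag{8}$$
So Shields' conjecture fails. But $S$ need not be homogeneous, and the question is about homogeneous operators.

## 6. All Möbius images side by side

To make a homogeneous operator out of $S$, place all the operators $\varphi(S)$ next to one another, indexed by the group itself. A Möbius map $\psi$ then only permutes them, $\varphi(S)\mapsto(\psi\circ\varphi)(S)$, and a translation undoes the permutation.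

As a topological space $\text{Möb}\cong\mathbb T\times\mathbb D$; it is a locally compact second countable group. Recall that such a group has a left Haar measure $\mu$: it is invariant under $\varphi\mapsto\psi\varphi$, finite on compact sets, and positive on nonempty open sets. Let $S$ act on $H$ with $M=M(S)<\infty$. The space $L^2(\text{Möb},\mu;H)$ is separable, and we define on it
$$(\tilde Sf)(\varphi)=\varphi(S)f(\varphi).$$

**Example.** Let $H=\mathbb C$, $S=0$. Then $\varphi_{\alpha,\beta}(S)=-\alpha\beta$, and $\tilde S$ is multiplication by the function $\varphi\mapsto\varphi(0)$. It is a normal operator with spectrum $\bar{\mathbb D}$, and $\|\tilde S^m\|=\sup_\varphi|\varphi(0)|^m=1$, although $S=0$.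

*Proof of Theorem B.* **Step 1.** This step computes norms. The map $\varphi_{\alpha,\beta}\mapsto\varphi_{\alpha,\beta}(S)=\alpha(S-\beta)(I-\bar\beta S)^{-1}$ is norm continuous, since inversion is, and bounded by $M$. In general, multiplication by a bounded norm-continuous operator function $A(\varphi)$ has norm $\sup_\varphi\|A(\varphi)\|$. The bound $\le$ is clear. For $\ge$, take $\varphi_0$, a unit vector $x$ and $\varepsilon>0$, and choose an open neighborhood $U$ of $\varphi_0$ with compact closure on which $\|A(\varphi)-A(\varphi_0)\|<\varepsilon$. Then $0<\mu(U)<\infty$, and $f=\mathbf 1_Ux$ satisfies $\|Af\|\ge(\|A(\varphi_0)x\|-\varepsilon)\|f\|$. Applied to $A(\varphi)=\varphi(S)^m$ this gives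
$$\|\tilde S\|=M,\qquad\|\tilde S^m\|=\sup_\varphi\|\varphi(S)^m\|\ge\|S^m\|,$$
the last because the identity belongs to Möb.

**Step 2.** This step shows $\sigma(\tilde S)\subset\bar{\mathbb D}$; a spectral inclusion for each $\varphi(S)$ is not enough, since the inverses must be uniformly bounded. Let $\beta\in\mathbb D$. By spectral mapping $\sigma(\varphi(S))\subset\bar{\mathbb D}$, so (3) applies to $\varphi(S)$:
$$(1-|\beta|^2)(I-\bar\beta\varphi(S))^{-1}=I+\bar\beta\,\varphi_\beta(\varphi(S))=I+\bar\beta\,(\varphi_\beta\circ\varphi)(S).$$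
The right side is norm continuous in $\varphi$ and bounded by $1+M$. So multiplication by $(I-\bar\beta\varphi(S))^{-1}$ is a bounded operator, and it inverts $I-\bar\beta\tilde S$. As $1/\bar\beta$ runs through all points outside $\bar{\mathbb D}$ when $\beta\in\mathbb D\setminus\{0\}$, we get $\sigma(\tilde S)\subset\bar{\mathbb D}$.

**Step 3.** This step identifies $\psi(\tilde S)$. For $\psi=\varphi_{\alpha,\beta}$, the operator $\psi(\tilde S)=\alpha(\tilde S-\beta)(I-\bar\beta\tilde S)^{-1}$ is, by Step 2, multiplication by $\alpha(\varphi(S)-\beta)(I-\bar\beta\varphi(S))^{-1}=\psi(\varphi(S))=(\psi\circ\varphi)(S)$.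

**Step 4.** This step gives the unitary equivalence. For $\psi\in\text{Möb}$ let $(V_\psi f)(\varphi)=f(\psi\varphi)$, which is unitary by left invariance of $\mu$. Then
$$(V_\psi\tilde SV_\psi^{-1}f)(\varphi)=(\tilde SV_\psi^{-1}f)(\psi\varphi)=(\psi\circ\varphi)(S)\,(V_\psi^{-1}f)(\psi\varphi)=(\psi\circ\varphi)(S)f(\varphi)=(\psi(\tilde S)f)(\varphi).$$
So $\psi(\tilde S)$ is unitarily equivalent to $\tilde S$ for every $\psi$, and $\tilde S$ is homogeneous. Both statements in the last sentence of Theorem B are false because of (8) with $\alpha>\frac12$. $\square$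

*Proof of Theorem A.* Let $S$ be as in (8) and $T=\tilde S$. Then $T$ is homogeneous, $\|T\|=M(S)\le\frac{28}{1-\alpha}$ and $\|T^m\|\ge\|S^m\|\ge(m+1)^\alpha$ for all $m\ge1$. $\square$

## 7. Dyadic doubling and a power saving below $O(m)$

In Theorem A the norm bound deteriorates as $\alpha\to1$. This is unavoidable: each fixed bound on $M$ forces a definite saving.

**Theorem C.** If $S$ is Möbius bounded, then for all $m\ge0$
$$\|S^m\|\le3M\,(m+1)^{1-\frac1{30M^2}},\qquad M=M(S).$$
In particular, if $T$ is homogeneous, then $\|T^m\|\le3\|T\|(m+1)^{1-1/(30\|T\|^2)}$.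

Together with Theorem A: each homogeneous $T$ satisfies $\|T^m\|=O(m^{1-\delta})$ for some $\delta=\delta(T)>0$, and no $\delta>0$ works for all of them.

*Proof.* Let $\sigma(S)\subset\bar{\mathbb D}$, let $\kappa$ be a finite number with $\kappa\ge\kappa(S)$ (so $\kappa\ge1$), and put $K=4e^2\kappa^2$. We prove
$$\|S^m\|\le3\kappa\,(m+1)^{1-1/K}\qquad(m\ge0). \tag{9}$$
By Lemma 1 we may then take $\kappa=M(S)$; since $4e^2<30$, we have $\frac1K>\frac1{30M^2}$, which is the theorem. The statement for homogeneous $T$ follows from $M(T)=\|T\|$. The case $m=0$ of (9) is $1\le3\kappa$. So let $m\ge1$. Fix $x$ with $S^mx\ne0$, and for $0\le i\le m$ put $w(i)=\|S^ix\|^2>0$ and $s(i)=1/w(i)$, with $w(I)$, $s(I)$ as in Section 4.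

**Step 1.** This step gives a weighted inequality for the orbit. For a shift the vectors $S^if_0$ are orthogonal, and we could test the resolvent on combinations of them, as in (7). Here they are not orthogonal; Fourier characters make them so. The claim is that, for $\phi:\{0,\dots,m\}\to[0,\infty)$ and $0<r<1$,
$$\sum_{n=0}^mw(n)\Big(\sum_{k\le n}r^{n-k}\phi(k)\Big)^2\le\frac{\kappa^2}{(1-r)^2}\sum_{k=0}^m\phi(k)^2w(k). \tag{10}$$
Let $F(\theta)=\sum_{k=0}^m\phi(k)e^{ik\theta}S^kx$ and $G(\theta)=(I-re^{i\theta}S)^{-1}F(\theta)$. The spectral radius of $S$ is at most $1$, so $\sum_jr^je^{ij\theta}S^j$ converges absolutely to the resolvent, and collecting powers,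
$$G(\theta)=\sum_{n\ge0}e^{in\theta}\Big(\sum_{k\le\min(n,m)}r^{n-k}\phi(k)\Big)S^nx .$$
For every $\theta$ we have $\|G(\theta)\|\le\frac\kappa{1-r}\|F(\theta)\|$. Square, integrate over $\theta$, and apply Parseval's identity in $L^2(\mathbb T;H)$ to both sides. Dropping the terms $n>m$ on the left gives (10).

To see what (10) can do, take $\phi(0)=1$, $\phi(k)=0$ otherwise, $r=1-\frac1{m+1}$, and keep only $n=m$. By (6), $r^{m}\ge e^{-1}$, so $w(m)\le e^2\kappa^2(m+1)^2w(0)$, which is (4) again. This uses a single input index and a single output index. We shall use long blocks at both ends instead, and show that blocks carry much more mass than their end points.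

**Step 2.** This step shows that adjacent blocks of equal length are comparable in one direction. Let $I^-=[a,a+N)$ and $I^+=[a+N,a+2N)$ be contained in $[0,m]$, $N\ge1$. Take $\phi=s\mathbf 1_{I^-}$ and $r=1-\frac1{2N}$ in (10). For $n\in I^+$, $k\in I^-$ we have $r^{n-k}\ge r^{2N-1}\ge e^{-1}$ by (6). Since $\sum_k\phi(k)^2w(k)=s(I^-)$,
$$e^{-2}w(I^+)s(I^-)^2\le4N^2\kappa^2s(I^-),\qquad\text{that is,}\qquad w(I^+)s(I^-)\le KN^2 .$$
By Cauchy–Schwarz, $N=\sum_{i\in I}w(i)^{1/2}s(i)^{1/2}$ gives $N^2\le w(I)s(I)$ for $I=I^\pm$. Using this for $I^-$ and for $I^+$ respectively,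
$$w(I^+)\le K\,w(I^-),\qquad s(I^-)\le K\,s(I^+). \tag{11}$$

**Step 3.** This step lets the end blocks grow by doubling. Choose $J\ge0$ with $2^{J+1}\le m+1<2^{J+2}$. For $0\le j\le J$ let
$$W_j=w([m-2^j+1,m]),\qquad\Sigma_j=s([0,2^j-1]).$$
Let $0\le j<J$. Apply (11) with $N=2^j$. For $a=m-2^{j+1}+1\ge0$, the block $I^+$ is that of $W_j$ and $W_{j+1}=w(I^-)+W_j$, so $W_{j+1}\ge(1+\frac1K)W_j$. For $a=0$, the block $I^-$ is that of $\Sigma_j$ and $\Sigma_{j+1}=\Sigma_j+s(I^+)$, so $\Sigma_{j+1}\ge(1+\frac1K)\Sigma_j$. As $W_0=w(m)$ and $\Sigma_0=1/w(0)$,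
$$W_J\ge\Big(1+\frac1K\Big)^Jw(m),\qquad\Sigma_J\ge\Big(1+\frac1K\Big)^J\frac1{w(0)} .$$

**Step 4.** This step plays the two end blocks against each other. Since $2^{J+1}\le m+1$, the interval $[0,2^J-1]$ lies strictly to the left of $[m-2^J+1,m]$. Take $\phi=s\mathbf 1_{[0,2^J-1]}$ and $r=1-\frac1{m+1}$ in (10), and keep only $n\in[m-2^J+1,m]$. All exponents satisfy $n-k\le m$, and $r^m\ge e^{-1}$ by (6). So $e^{-2}W_J\Sigma_J^2\le\kappa^2(m+1)^2\Sigma_J$, that is, $W_J\Sigma_J\le e^2\kappa^2(m+1)^2$. With Step 3,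
$$\frac{\|S^mx\|}{\|x\|}=\Big(\frac{w(m)}{w(0)}\Big)^{1/2}\le e\kappa(m+1)\Big(1+\frac1K\Big)^{-J}.$$

**Step 5.** This step converts $J$ into a power of $m$. We have $J>\log_2(m+1)-2$. With $\delta=\log_2(1+\frac1K)$ the right side is at most $e(1+\frac1K)^2\kappa(m+1)^{1-\delta}$. Since $K\ge4e^2>29$, $e(1+\frac1K)^2<3$. By concavity $\log_2(1+u)\ge u$ on $[0,1]$, so $\delta\ge\frac1K$. Vectors with $S^mx=0$ need no estimate, so (9) follows. $\square$

## 8. Long plateaus and the order $\|T\|^{-2}$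

Write $\eta=1-\alpha$ for the saving. Theorem A achieves saving $\eta$ with norm of order at most $1/\eta$, while Theorem C only requires norm of order at least $\eta^{-1/2}$.

The matrices $S_m$ of Section 1 cannot close this gap. Take $m+1=2N$ and the blocks $I^-=[0,N)$, $I^+=[N,2N)$ in (7). Then
$$s(I^-)=\sum_{i<N}\Big(\frac{m+1-i}{i+1}\Big)^\alpha\ge N^\alpha\int_1^{N+1}x^{-\alpha}dx\ge\frac{N(1-N^{-\eta})}\eta ,$$
and $w(I^+)=s(I^-)$ because $w(m-i)=1/w(i)$. So $\kappa(S_m)\ge\frac{1-N^{-\eta}}{2e\eta}$, and the direct sum in (8) has $M(S)\ge\kappa(S)\ge\frac1{2e\eta}$.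

On the other hand, the one-sided weights of Section 4 with $\gamma=1-\eta$ had $\kappa\le2\eta^{-1/2}$: only the row condition of Schur's test cost a factor $1/\eta$. In $S_m$ the concentration of $1/w$ at the left end and of $w$ at the right end are paid for together. The remedy is to separate the two ends by a plateau so long, about $1/\eta$ times the length of the ramps, that their interaction becomes cheap.

**Theorem D.** For every $\eta\in(0,1)$ there is a homogeneous $T$ with $\|T\|\le35\,\eta^{-1/2}$ and $\|T^m\|\ge(\eta/6)^{3/2}(m+1)^{1-\eta}$ for all $m\ge1$.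

Consequently, let $e(t)$ be the supremum of $\limsup_m\log\|T^m\|/\log m$ over homogeneous $T$ with $\|T\|\le t$. Then
$$1-\frac{1225}{t^2}\le e(t)\le1-\frac1{30t^2}\qquad(t>35).$$

*Proof.* Let $\alpha=1-\eta$ and $q=\lceil1/\eta\rceil$. For an integer $L\ge1$ (the ramp length) put $h=(q+1)L$, $m_L=2h-1$, and
$$w(i)=\Big(\frac{\min(i+1,L)}L\Big)^\alpha\ (0\le i<h),\qquad w(i)=\frac1{w(m_L-i)}\ (h\le i\le m_L).$$
So $w$ climbs from $L^{-\alpha}$ to $1$ on the first $L$ indices, stays at $1$ on a plateau, and climbs from $1$ to $L^\alpha$ on the last $L$ indices. Let $S_L:=S_w$ on $\mathbb C^{m_L+1}$; from here on this notation replaces that of Section 1.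

For $i+1<h$ the ratio $w(i+1)/w(i)$ is at most $\big(\frac{i+2}{i+1}\big)^\alpha\le2$. At $i=h-1$ it is $1$, since $w(h-1)=w(h)=1$. For $i\ge h$ it equals $w(m_L-i)/w(m_L-i-1)$, which is again a ratio of the first kind. Hence $\|S_L\|^2\le2$.

**Step 1.** This step sets up the bound $\kappa(S_L)\le5\eta^{-1/2}$. Split the matrix (5) according to indices $<h$ and $\ge h$:
$$k=\begin{pmatrix}k_{ll}&0\\k_{rl}&k_{rr}\end{pmatrix},\qquad\|k\|\le\max(\|k_{ll}\|,\|k_{rr}\|)+\|k_{rl}\| .$$

**Step 2.** This step bounds $k_{ll}$ as in Section 4. Take $p=w^{-1/2}$ in Schur's test. The column condition is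
$$\sum_{i\le n<h}k(n,i)p(n)=w(i)^{-1/2}\sum_{i\le n<h}r^{n-i}\le\frac1{1-r}p(i).$$
For the rows, $\sum_{i\le n}k(n,i)p(i)=\rho_np(n)$ with $\rho_n=\sum_{i\le n}r^{n-i}w(n)/w(i)$. If $n\le L-1$, then $\rho_n=A_n(r)\le\frac4{\eta(1-r)}$ by Lemma 2(i). If $L\le n<h$, then $w(n)=1$. The indices $i\ge L$, where $w(i)=1$, contribute at most $\frac1{1-r}$. The indices $i\le L-1$ contribute
$$\sum_{i\le L-1}r^{n-i}\Big(\frac L{i+1}\Big)^\alpha=r^{n-L+1}A_{L-1}(r)\le\frac4{\eta(1-r)} .$$
Since $1\le1/\eta$, in all cases $\rho_n\le\frac5{\eta(1-r)}$, and $\|k_{ll}\|\le\frac{\sqrt{5/\eta}}{1-r}$.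

**Step 3.** This step gets $k_{rr}$ by symmetry. With $i=m_L-i'$, $n=m_L-n'$, the condition $h\le i\le n$ becomes $n'\le i'<h$. The entry is $r^{n-i}(w(n)/w(i))^{1/2}=r^{i'-n'}(w(i')/w(n'))^{1/2}=k_{ll}(i',n')$. So in these indices $k_{rr}$ is the transpose of $k_{ll}$ and has the same norm.

**Step 4.** This step shows that the interaction $k_{rl}$ is cheap, which is what the plateau is for. For $i<h$ and $n=m_L-n'$ with $n'<h$ we have $n-i=1+(h-1-n')+(h-1-i)$, so the entry is
$$r\cdot r^{h-1-n'}w(n')^{-1/2}\cdot r^{h-1-i}w(i)^{-1/2}.$$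
Thus $k_{rl}$ has rank one, and its norm is $r\sum_{i<h}r^{2(h-1-i)}/w(i)\le\sum_{i<h}r^{h-1-i}/w(i)$. The indices $i\ge L$ contribute at most $\frac1{1-r}$. By Lemma 2(ii), the indices $i\le L-1$ contribute
$$r^{h-L}\sum_{i\le L-1}r^{L-1-i}\Big(\frac L{i+1}\Big)^\alpha=r^{qL}A_{L-1}(r)\le r^{qL}\frac L\eta .$$
Since $l\,r^l\le\sum_{j=1}^lr^j\le\frac1{1-r}$, applied with $l=qL$, this is at most $\frac L{\eta\,qL(1-r)}=\frac1{\eta q(1-r)}\le\frac1{1-r}$, because $q\ge1/\eta$. Hence $\|k_{rl}\|\le\frac2{1-r}$.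

Altogether $\kappa(S_L)\le\sqrt{5/\eta}+2\le(\sqrt5+2)\eta^{-1/2}\le5\eta^{-1/2}$.

**Step 5.** This step assembles the operator. Let $S=\bigoplus_{L\ge1}S_L$. It is bounded because $\|S_L\|^2\le2$. For $\beta\in\mathbb D$ the operator $\bigoplus_L(I-\bar\beta S_L)^{-1}$ is bounded by $5\eta^{-1/2}/(1-|\beta|)$ and inverts $I-\bar\beta S$. So $\sigma(S)\subset\bar{\mathbb D}$, $\kappa(S)\le5\eta^{-1/2}$, and $M(S)\le35\eta^{-1/2}$ by Lemma 1.

**Step 6.** This step bounds the powers from below for every $m$, not only for $m=m_L$. Let $m\ge1$, and let $L$ be the least integer $\ge1$ with $m\le m_L=2(q+1)L-1$. The claim is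
$$\|S_L^m\|\ge L^\alpha(2q+2)^{-\alpha/2}. \tag{12}$$
If $L=1$, then $w\equiv1$, so $\|S_1^m\|=1$ since $m\le m_1$, and the right side of (12) is at most $1$. If $L\ge2$, then $m>m_{L-1}$, so $m\ge2(q+1)(L-1)\ge(q+1)L=h$. Also $m_L-m+1\le2(q+1)L-2(q+1)(L-1)=2q+2$. Therefore
$$w(m)=\frac1{w(m_L-m)}=\Big(\frac L{\min(m_L-m+1,L)}\Big)^\alpha\ge\Big(\frac L{2q+2}\Big)^\alpha .$$
With $w(0)=L^{-\alpha}$ and (1), $\|S_L^m\|\ge(w(m)/w(0))^{1/2}\ge L^\alpha(2q+2)^{-\alpha/2}$, which is (12).

From $m+1\le2(q+1)L$ we have $L\ge\frac{m+1}{2q+2}$. From $q<\frac1\eta+1$ we have $2q+2<\frac2\eta+4\le\frac6\eta$. Since $\alpha<1$ and $\eta/6<1$,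
$$\|S^m\|\ge(2q+2)^{-3\alpha/2}(m+1)^\alpha\ge\Big(\frac\eta6\Big)^{3\alpha/2}(m+1)^\alpha\ge\Big(\frac\eta6\Big)^{3/2}(m+1)^{1-\eta} .$$
By Theorem B, $T=\tilde S$ is homogeneous with $\|T\|=M(S)\le35\eta^{-1/2}$ and $\|T^m\|\ge\|S^m\|$. This proves the first statement.

**Step 7.** This step proves the bounds on $e(t)$. If $T$ is homogeneous with $\|T\|\le t$, then $\|T^m\|\ge1$ by the remark on the spectrum in Section 2, so the logarithms make sense. Theorem C gives $\limsup_m\log\|T^m\|/\log m\le1-\frac1{30\|T\|^2}\le1-\frac1{30t^2}$. For the lower bound let $t>35$ and $\eta=1225/t^2\in(0,1)$. Then $35\eta^{-1/2}=t$, so the operator of the first statement is admitted in the supremum, and its $\limsup$ is at least $1-\eta=1-\frac{1225}{t^2}$. $\square$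

So for homogeneous operators the estimate $O(m^{1/2})$ is replaced by $\|T^m\|=O\big(m^{1-c/\|T\|^2}\big)$: it holds with $c=\frac1{30}$, and by Theorem D its dependence on $\|T\|$ is optimal up to the value of $c$.
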